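\title{Bounded type Siegel disks of the meromorphic maps $R\,e^{Q}$}

\begin{abstract}
Let $f=R\,e^{Q}$, with $R$ rational and $Q$ a non-constant polynomial, fix the origin with multiplier $e^{2\pi i\theta}$, where $\theta$ is of bounded type. We prove that the Siegel disk of $f$ centered at the origin is bounded and that its boundary is a quasicircle containing a critical point. The inverse of the linearizing map extends to a $K$-quasiconformal homeomorphism of the sphere, with $K$ depending only on the number of zeros and poles of $f$, the degree of $Q$ and the bound on the continued fraction coefficients of $\theta$. For each invariant curve in the disk, a fixed point argument produces a holomorphic model of $f$ that is symmetric in the unit circle. Cross-ratio estimates for the model, uniform in the curve, bound the dilatation of the conjugacy; the essential singularity is controlled by the choice of the point to which the conjugacy sends the origin.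
\end{abstract}

\section{Introduction}

Let $f:\mathbb C\to\widehat{\mathbb C}$ be a transcendental meromorphic function and let $z_0\in\mathbb C$ be a fixed point with multiplier $\lambda=f'(z_0)=e^{2\pi i\theta}$, $\theta\in\mathbb R\setminus\mathbb Q$. The point $z_0$ is a \emph{Siegel point} if there are a maximal $f$-invariant domain $\Delta\subset\widehat{\mathbb C}$ and a conformal isomorphism $\phi:\Delta\to\mathbb D$ onto the unit disk with $\phi(z_0)=0$ and $\phi(f(\phi^{-1}(\zeta)))=\lambda\zeta$. Then $\Delta$ is the \emph{Siegel disk} centered at $z_0$, and $\phi$ is its \emph{linearization}. The number $\theta=[a_0;a_1,a_2,\dots]$ is of \emph{bounded type} if its continued fraction coefficients $a_k$ are bounded. Such a number is a Brjuno number, so $z_0$ is then a Siegel point, and $\Delta$ is called a bounded type Siegel disk. A \emph{critical point} of $f$ is a point of $\mathbb C$ where $f'$ vanishes, and a \emph{quasicircle} is the image of the unit circle under a quasiconformal homeomorphism of $\widehat{\mathbb C}$.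

Inside $\Delta$ the map $f$ is a rotation, and $\Delta$ is filled by the invariant analytic curves $\phi^{-1}(\{|\zeta|=r\})$. The boundary of $\Delta$ is where the linearization stops, and one wants to know what stops it and what the curves converge to as $r\to1$. It is known (Zakeri) that if $f=P\,e^{Q}$ is a transcendental entire function with $P,Q$ polynomials and $f$ has a bounded type Siegel disk centered at the origin, then the boundary of the disk is a quasicircle containing at least one critical point. The following question is posed in \cite{source}.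

\begin{quote}
\emph{Let $f=R\,e^{Q}$ be transcendental, where $R$ is a rational map with at least one pole and $Q$ is a polynomial, and suppose that $f$ has a bounded type Siegel disk centered at the origin. Is the disk bounded by a quasicircle containing at least one critical point?}
\end{quote}

One would guess that the answer is yes, for the following reason. Suppose that $\partial\Delta$ is already known to be a Jordan curve in $\widehat{\mathbb C}$. If it passed through $\infty$, then $f$ would tend to another point of $\partial\Delta$ along a path going to $\infty$ in $\Delta$. A map $R\,e^Q$ has no such limit other than $0$ and $\infty$, and $0$ is the center of the disk, not a boundary point. If $\partial\Delta$ is a Jordan curve in $\mathbb C$ without critical points, then $f$ acts on it, seen from outside, as an analytic circle diffeomorphism with rotation number $\theta$, and linearizing this diffeomorphism enlarges $\Delta$. Both arguments are carried out in Section~\ref{sec:end}. What they take for granted, the regularity of $\partial\Delta$, is the real content of the question. We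 prove the following theorem.

\begin{theorem}\label{thm:main}
Let $f=R\,e^{Q}$ with $R\not\equiv0$ rational and $Q$ a non-constant polynomial, $f(0)=0$ and $f'(0)=\lambda=e^{2\pi i\theta}$ with $\theta$ of bounded type. Let $\Delta$ be the Siegel disk centered at $0$ and $\phi:\Delta\to\mathbb D$ its linearization. Let $n_0$ be the number of zeros of $f$ in $\mathbb C\setminus\{0\}$ and $n_\infty$ the number of poles, both counted with multiplicity, and put
\[
d=\deg Q,\qquad N=n_0+n_\infty+d,\qquad a=\sup_{k\ge1}a_k .
\]
Then $\phi^{-1}$ extends to a $K$-quasiconformal homeomorphism of $\widehat{\mathbb C}$ with $K$ depending only on $N$ and $a$; the disk $\Delta$ is bounded; and $\partial\Delta$ is a quasicircle in $\mathbb C$ containing at least one critical point of $f$.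
\end{theorem}

A map $R\,e^Q$ is transcendental only if $Q$ is non-constant, so the question above is the case $n_\infty\ge1$, and its answer is yes.

\begin{example}\label{ex:pole}
Let $f(z)=\lambda ze^{z}/(1-z)$. Here $n_0=0$, $n_\infty=d=1$, and $f'/f=(1+z-z^2)/(z(1-z))$. For $\theta$ of bounded type, Theorem~\ref{thm:main} says that $\partial\Delta$ is a quasicircle through at least one of the points $(1\pm\sqrt5)/2$.
\end{example}

\begin{remark}\label{rem:origin}
The hypothesis that the disk is centered at the origin cannot be dropped from a statement covering all maps $R\,e^Q$. The map $f(z)=\lambda e^{z-\lambda}$ fixes $\lambda\ne0$ with multiplier $\lambda$, so it has a bounded type Siegel disk centered at $\lambda$, but it has no critical points.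
\end{remark}

\section{The strategy, and the model in the smallest cases}\label{sec:idea}

Throughout, $f$ is as in Theorem~\ref{thm:main}. We write $\mathbb T$ for the unit circle, $m$ for normalized Lebesgue measure on $\mathbb T$, $\mathbb D^*=\{|z|>1\}\cup\{\infty\}$, $\mathbb C^*=\mathbb C\setminus\{0\}$, $\tau(z)=1/\bar z$ for the reflection in $\mathbb T$, and $\|x\|=\operatorname{dist}(x,\mathbb Z)$. Let $\psi=\phi^{-1}$, so that $f(\psi(\zeta))=\psi(\lambda\zeta)$ on $\mathbb D$, and for $0<r<1$ let
\[
\Delta_r=\psi(\{|\zeta|<r\}),\qquad \gamma_r=\partial\Delta_r=\psi(\{|\zeta|=r\}),\qquad U=\widehat{\mathbb C}\setminus\overline{\Delta_r}.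
\]
Since $f$ is not defined at $\infty$ and $f(\Delta)=\Delta$, the disk $\Delta$ lies in $\mathbb C$ and contains no pole. Since $f|_\Delta$ is conjugate to a rotation, it is injective, $0$ is its only zero, and $\Delta$ contains no critical point.

\subsection{From invariant curves to circle maps}

By the compactness of quasiconformal maps it suffices to extend each map $\zeta\mapsto\psi(r\zeta)$ from $\overline{\mathbb D}$ to a $K$-quasiconformal homeomorphism of the sphere with $K$ independent of $r$. We obtain the extension from a quasiconformal homeomorphism $\Theta$ of $\widehat{\mathbb C}$ with $\Theta(\gamma_r)=\mathbb T$ and $\Theta(\infty)=\infty$. Let $\kappa(\zeta)=\Theta(\psi(r\zeta))$, a homeomorphism of $\mathbb T$. We ask for two properties.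
\begin{itemize}
\item On $\Delta_r$, $\Theta=E_\kappa(\phi/r)$, where $E_\kappa$ is an explicit extension of $\kappa$ to the disk whose dilatation is controlled by the geometry of $\kappa$.
\item On $U$, $\Theta$ conjugates $f$ to a holomorphic map $B$.
\end{itemize}
The second property lets the dynamics control $\kappa$: the map $B$ preserves $\mathbb T$, so it extends by reflection to a holomorphic map on $\mathbb C^*$, and $\kappa$ conjugates the rotation $\zeta\mapsto\lambda\zeta$ to $G=B|_{\mathbb T}$. The Riemann map of $U$ alone would not do, since it conjugates $f$ to a holomorphic map only on $U\cap f^{-1}(U)$, while we need inverse branches of $B$ on large domains that cross $\mathbb T$. To make $B$ holomorphic also where $f$ maps into $\Delta_r$, the conformal structure on $U$ must be pulled back from $\Delta_r$. That structure depends on $\kappa$, and $\kappa$ depends on $\Theta|_U$. Schauder's fixed point theorem resolves the circularity (Section~\ref{sec:model}).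

It remains to control $\kappa$ uniformly in $r$. At each scale $t$ there is a place on $\mathbb T$ where $\kappa$ behaves well: the arc of length $t$ with the shortest image has neighbors whose images are at least as long. We transport this information to an arbitrary place by pulling back along an orbit of $G$. It is recorded by the cross-ratio of a pair of arcs $I\subset J$, which is a hyperbolic distance in $\widehat{\mathbb C}\setminus(\mathbb T\setminus J)$. If $G^{-1}|_J$ extended univalently to that whole domain, the Schwarz--Pick lemma would show that pulling back does not increase the distance. The singular values of $B$ obstruct the extension, but there are at most $2N+4$ of them. Because $\theta$ is of bounded type, the arcs in the chain overlap a bounded number of times, and only a bounded number of them look large from some singular value. At those steps we use a cruder estimate, which needs a bound on the valence of $B$ near $\mathbb T$ depending only on $N$. For a rational map the degree would be such a bound. Our $B$ has essential singularities at $0$ and $\infty$, and the bound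 has to be extracted from a formula for $B$.

\subsection{Two models computed by hand}

For $|\beta|>1$ and $z=e^{it}$ we have $\frac{d}{dt}\arg\frac{1-\bar\beta z}{z-\beta}=\operatorname{Re}\bigl(-\frac{\bar\beta z}{1-\bar\beta z}-\frac{z}{z-\beta}\bigr)$. The first term equals $-\bar\beta/(\bar z-\bar\beta)$ and has the real part of $-\beta/(z-\beta)$, so
\begin{equation}\label{eq:poisson}
\frac{d}{dt}\arg\frac{1-\bar\beta e^{it}}{e^{it}-\beta}=\operatorname{Re}\frac{\beta+e^{it}}{\beta-e^{it}}=P_\beta(t):=\frac{|\beta|^2-1}{|e^{it}-\beta|^2}>0 .
\end{equation}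
This is the Poisson kernel of $\mathbb D$ at $\tau(\beta)$, so its mean over $[0,2\pi]$ is $1$.

Suppose in both examples that $\Theta(0)=0$. Then the zeros and poles of $B$ in $\{|z|>1\}$ are the images under $\Theta$ of the nonzero zeros and the poles of $f$. Lemma~\ref{lem:formula} will show that $B$ is a Blaschke-type factor of modulus $1$ on $\mathbb T$ times $e^{\ell}$, where $\ell=\sum\ell_kz^k$ and $\ell_k=0$ for $k>d$. As $|B|=1$ on $\mathbb T$, $\operatorname{Re}\ell=0$ there, that is, $\ell_{-k}=-\overline{\ell_k}$ for all $k$.

\begin{example}\label{ex:entire}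
For $f(z)=\lambda ze^z$ we get $B(z)=e^{it_0}z\exp(\ell_1z-\overline{\ell_1}/z)$ with $t_0$ real. On $\mathbb T$,
\[
\tfrac{d}{dt}\arg G(e^{it})=1+2\operatorname{Re}(\ell_1e^{it}),
\]
and this is positive for all $t$, since $G$ is a diffeomorphism. Hence $|\ell_1|<\frac12$, whatever $r$ is: monotonicity on the circle bounds the essential singularity. The maps with $|\ell_1|\le\frac12$ form a compact family of non-constant holomorphic maps on $\mathbb C^*$. By Rouch\'e's theorem the number of solutions of $B(z)=w$ in $\{\frac12\le|z|\le2\}$ is a locally bounded function of $(t_0,\ell_1,w)$, and only $w$ in a compact set are attained, so the valence is bounded.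
\end{example}

\begin{example}\label{ex:polemodel}
For the map of Example~\ref{ex:pole}, with $\beta=\Theta(1)$,
\[
B(z)=e^{it_0}\,\frac{1-\bar\beta z}{z-\beta}\,\exp(\ell_1z-\overline{\ell_1}/z),\qquad P_\beta(t)+2\operatorname{Re}(\ell_1e^{it})>0 .
\]
Nothing keeps $\beta$ away from $\mathbb T$, and $\max P_\beta=\frac{|\beta|+1}{|\beta|-1}$ may be large, so a pointwise argument gives no bound. But the negative part of $2\operatorname{Re}(\ell_1e^{it})$ has mean $2|\ell_1|/\pi$ and is at most $P_\beta$, which has mean $1$; hence $|\ell_1|\le\pi/2$. The compactness argument for the valence is lost: as $\beta\to\beta_0\in\mathbb T$ and $\ell_1\to0$, the maps $B$ tend to the constant $-e^{it_0}\overline{\beta_0}$ away from $\beta_0$. Section~\ref{sec:valB} replaces it by a length estimate on a circle that avoids the zeros and poles.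
\end{example}

\subsection{The image of the origin}\label{sec:tension}

We cannot simply take $\Theta(0)=0$. Cross-ratios control $\kappa$ only up to composition with a M\"obius map: they control $\hat\kappa=\sigma\kappa$, where $\sigma$ is a normalizing automorphism of $\mathbb D$. An extension of $\hat\kappa$ that sends $0$ to a prescribed point $\hat c$ costs, in our construction, a factor $e^{d_{\mathbb D}(0,\hat c)}$ in the dilatation, where $d_{\mathbb D}$ is the hyperbolic distance, and we have no bound on $d_{\mathbb D}(0,\sigma(0))$. So $c=\Theta(0)$ has to follow $\sigma^{-1}(0)$. For $c\ne0$ it is $B-c$ that has finitely many zeros, the real part of $\ell$ on $\mathbb T$ becomes $\log|G-c|$, and this function must be controlled when $c$ is close to $\mathbb T$. Section~\ref{sec:ext} constructs a point $c=c(\kappa)$ that meets both demands.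

\section{Background}\label{sec:back}

\subsection{Quasiconformal maps}

An orientation preserving homeomorphism $\Theta$ between domains of $\widehat{\mathbb C}$ is \emph{$K$-quasiconformal} ($K$-qc) if it has locally square integrable distributional derivatives with $|\Theta_{\bar z}|\le\frac{K-1}{K+1}|\Theta_z|$ almost everywhere. Its \emph{Beltrami coefficient} is $\mu_\Theta=\Theta_{\bar z}/\Theta_z$, and its maximal dilatation, the least such $K$, is $\frac{1+\|\mu_\Theta\|_\infty}{1-\|\mu_\Theta\|_\infty}$. For a non-constant holomorphic map $g$, the pull-back of a coefficient $\mu$ is $g^*\mu=(\mu\circ g)\,\overline{g'}/g'$; it satisfies $|g^*\mu|=|\mu|\circ g$ and $\mu_{\Theta\circ g}=g^*\mu_\Theta$ off the critical points of $g$. We use these textbook facts.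
\begin{itemize}
\item[(Q1)] The inverse of a $K$-qc map is $K$-qc, and the composition of a $K_1$-qc and a $K_2$-qc map is $K_1K_2$-qc. Two qc maps on the same domain with the same Beltrami coefficient differ by post-composition with a conformal map.
\item[(Q2)] Every measurable $\mu$ on $\widehat{\mathbb C}$ with $\|\mu\|_\infty<1$ is the coefficient of a qc homeomorphism of $\widehat{\mathbb C}$, unique once the images of three points are prescribed. If $\|\mu_j\|_\infty\le k<1$ and $\mu_j\to\mu$ almost everywhere, the solutions with a fixed three-point normalization converge uniformly on $\widehat{\mathbb C}$ \cite[Ch.~V]{ahlfors}, \cite[IV.5]{lv}.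
\item[(Q3)] A homeomorphism that is $K$-qc off a point or off an analytic Jordan curve is $K$-qc.
\item[(Q4)] If $K$-qc homeomorphisms of $\widehat{\mathbb C}$ converge at three points to three distinct limits, a subsequence converges uniformly to a $K$-qc homeomorphism.
\item[(Q5)] A $K$-qc map is locally H\"older continuous with exponent $1/K$. If $\Theta$ is a $K$-qc homeomorphism of $\widehat{\mathbb C}$ fixing $\infty$, this property of $\Theta^{-1}$ in the chart $1/z$ gives $|\Theta(u)|\le C|u|^K$ for large $|u|$, and likewise for $\Theta^{-1}$.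
\end{itemize}

\subsection{Quasisymmetric lifts}

A \emph{lift} is an increasing homeomorphism $h:\mathbb R\to\mathbb R$ with $h(x+1)=h(x)+1$. It is \emph{$M$-quasisymmetric} ($M$-qs) if
\[
M^{-1}\le\frac{h(x+t)-h(x)}{h(x)-h(x-t)}\le M\qquad(x\in\mathbb R,\ t>0).
\]
In that case the image of the left half of any interval takes up a fraction between $\frac1{M+1}$ and $\frac M{M+1}$ of the image of the interval. Starting from $[x,x+1]$, whose image has length $1$, we obtain
\begin{equation}\label{eq:bisect}
(M+1)^{-k}\le h(x+2^{-k})-h(x)\le\Bigl(\frac M{M+1}\Bigr)^k\qquad(k\ge0,\ x\in\mathbb R).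
\end{equation}
So $M$-qs lifts and their inverses are equicontinuous, with moduli of continuity depending only on $M$.

\subsection{Numbers of bounded type}

Let $p_n/q_n$, $n\ge0$, be the convergents of $\theta$, so $q_0=1$ and $q_{n+1}\le(a+1)q_n$. Recall that $\frac1{q_n+q_{n+1}}<|q_n\theta-p_n|<\frac1{q_{n+1}}$ and that $\|j\theta\|\ge|q_n\theta-p_n|$ for $1\le j<q_{n+1}$. Given $j\ge1$, take $n$ with $q_n\le j<q_{n+1}$; then $q_n+q_{n+1}\le(a+2)j$, so
\begin{equation}\label{eq:dioph}
\|j\theta\|\ge\frac1{(a+2)j}\qquad(j\ge1).
\end{equation}
For $0\le k<q_n$ we have $|k\theta-kp_n/q_n|<1/q_n$, and the numbers $kp_n/q_n$ run through all multiples of $1/q_n$ modulo $1$. Therefore, for every $x$,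
\begin{equation}\label{eq:dense}
\text{each point of }\mathbb R/\mathbb Z\text{ is within }2/q_n\text{ of some }x+k\theta,\ \ 0\le k<q_n .
\end{equation}
Together, \eqref{eq:dioph} and \eqref{eq:dense} say that the first $q_n$ points of an orbit of the rotation are dense and separated at the same scale $1/q_n$, up to constants depending on $a$. We fix
\[
\varepsilon=\tfrac12\|\theta\|\in(0,\tfrac14],\qquad\text{so that }\ \varepsilon\ge\tfrac1{2(a+2)}\ \text{ by \eqref{eq:dioph}}.
\]

\section{Asymptotic values and valence of $R\,e^Q$}\label{sec:f}

The special form of $f$ enters through a count of critical points and two lemmas. The logarithmic derivative $f'/f=R'/R+Q'$ is rational. Its finite poles are simple and lie at $0$ and at the $n_*\le n_0+n_\infty$ distinct other zeros and poles of $f$, and at $\infty$ it is asymptotic to a nonzero multiple of $z^{d-1}$. So it has exactly $(n_*+1)+(d-1)=n_*+d\le N$ zeros in $\mathbb C$, with multiplicity. These are the critical points of $f$ that are not zeros of $f$; we call them \emph{free}. The multiplicity of a free critical point is the local degree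 of $f$ minus one. Let $CV\subset\mathbb C^*$ be the finite set of values of $f$ at free critical points.

\begin{lemma}\label{lem:asym}
There is no path $u(t)\to\infty$ in $\mathbb C$ along which $f(u(t))\to w\in\mathbb C^*$.
\end{lemma}

\begin{proof}
Suppose there is one. Write $R(u)=Cu^k(1+o(1))$ at $\infty$ with $C\ne0$, $k\in\mathbb Z$, and $u=e^s$ with $s=x+iy$ continuous along the path, $x\to+\infty$. Then $e^{Q(e^s)+ks}\to w/C\ne0$. The continuous function $Q(e^s)+ks$ eventually stays near the discrete set of logarithms of $w/C$, so it converges. If $k=0$, this contradicts $|Q(e^s)|\to\infty$. If $k\ne0$, let $c_d$ be the leading coefficient of $Q$; since $|s|\to\infty$,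
\[
c_d\,e^{ds}(1+o(1))=-ks(1+o(1)).
\]
Taking moduli, $|k||s|\sim|c_d|e^{dx}$, so $|s|/x\to\infty$, $|y|/|s|\to1$ and $|y|\to\infty$. By continuity $y$ eventually has constant sign, so $s/|s|\to\pm i$ and the argument of the right side converges modulo $2\pi$. The argument of the left side is $\arg c_d+dy+o(1)$, which does not converge modulo $2\pi$ because $y$ is continuous and tends to $\pm\infty$.
\end{proof}

For constant $Q$ and $R(\infty)\in\mathbb C^*$ the lemma would be false. It implies that over $\mathbb C^*$ the map $f$ behaves like a branched covering. The global degree is infinite, but over a simply connected domain that avoids $0$ and $\infty$ the sheets can be joined only through the free critical points.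

\begin{lemma}\label{lem:valence}
Let $\Omega\subset\mathbb C^*$ be a simply connected domain and $V$ a component of $f^{-1}(\Omega)$. There is an integer $d_V\le N+1$ such that every point of $\Omega$ has exactly $d_V$ preimages in $V$, counted with multiplicity.
\end{lemma}

\begin{proof}
\emph{Covering off $CV$.} On $f^{-1}(\mathbb C^*\setminus CV)$ the map $f$ is a local homeomorphism. Let $z(t)$, $t<t_*$, be a lift of a path in $\mathbb C^*\setminus CV$ whose value at $t_*$ is $w_*$. The set of limit points of $z(t)$ in $\widehat{\mathbb C}$ as $t\to t_*$ is compact, connected and contained in the countable set $f^{-1}(w_*)\cup\{\infty\}$, so it is one point. This point is not $\infty$, by Lemma~\ref{lem:asym}, and $f$ is locally injective there, so the lift continues past $t_*$. A local homeomorphism of surfaces that lifts all paths is a covering. Hence $f:V\setminus f^{-1}(CV)\to\Omega\setminus CV$ is a covering, and its total space is connected, being $V$ minus a closed discrete set.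

\emph{Filling in the punctures.} Let $v\in CV\cap\Omega$, let $D_v\subset\Omega$ be a round disk centered at $v$ with $D_v\cap CV=\{v\}$, and let $P\subset V$ be a component of $f^{-1}(D_v\setminus\{v\})$. Then $P\to D_v\setminus\{v\}$ is a connected covering. Lift to $P$ a radius ending at $v$. As above, the lift converges to a point $z_P\in\mathbb C$ with $f(z_P)=v$. For a small concentric disk $D'\subset D_v$, the component $W$ of $f^{-1}(D')$ containing $z_P$ is a small neighborhood of $z_P$ on which $f$ has the form $v+\zeta^{e}$ in a local coordinate, $e=\deg_{z_P}f$, and $W\setminus\{z_P\}$ is a component of $f^{-1}(D'\setminus\{v\})$. A connected covering of a punctured disk is isomorphic to $\zeta\mapsto\zeta^j$ or to the exponential map, and in both cases the part over a smaller concentric punctured disk is connected and has the same degree. So the part of $P$ over $D'\setminus\{v\}$ is a component of $f^{-1}(D'\setminus\{v\})$. It contains the tail of the lifted radius, which lies in $W$, so it equals $W\setminus\{z_P\}$. Thus $P$ has finite degree $\deg_{z_P}f$, and $z_P\in V$ because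 $W$ meets $P\subset V$. The same identity shows that $P\mapsto z_P$ is a bijection onto $V\cap f^{-1}(v)$: each point of this set has a punctured neighborhood in exactly one $P$, and that neighborhood contains the whole part of $P$ over a small punctured disk.

\emph{Counting.} Let $F$ be the fiber over a base point. The group $\pi_1(\Omega\setminus CV)$ is generated by loops $\sigma_v$, one around each $v\in CV\cap\Omega$, and the cycles of the monodromy of $\sigma_v$ on $F$ correspond to the components $P$ over $D_v\setminus\{v\}$, with lengths $\deg_{z_P}f$. So the sum of $(\text{length}-1)$ over all generators and cycles is the number of critical points of $f$ in $V$ with multiplicity; these are free, and the sum is at most $N$. Join the elements of each cycle by a chain of $(\text{length}-1)$ edges. The resulting graph on $F$ has at most $N$ edges and is connected because the monodromy is transitive. Hence $d_V:=|F|\le N+1$. Over $v\in CV\cap\Omega$ the number of preimages in $V$ with multiplicity is the sum of the cycle lengths of $\sigma_v$, which is again $|F|$.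
\end{proof}

\section{Extending a circle homeomorphism with a chosen center}\label{sec:ext}

Let $\kappa:\mathbb T\to\mathbb T$ be an orientation preserving homeomorphism with $\kappa(1)=1$, and let $\nu=\kappa_*m$, a probability measure without atoms. Hyperbolic metrics have curvature $-1$, so $d_{\mathbb D}(0,w)=\log\frac{1+|w|}{1-|w|}$. For $c\in\mathbb D$ let $T_c(w)=\frac{w-c}{1-\bar cw}$.

\subsection{The center $c(\kappa)$}

The vector $\int T_c\,d\nu$ describes $\nu$ as seen from $c$. If its modulus is at most $1-\varepsilon$, then $\nu$ does not look like a point mass from $c$; this will bound the dilatation. If it equals $(1-\varepsilon)c/|c|$, then from $c$ nearly all of $\nu$ is seen in the direction pointing away from $0$; this will control $\log|G-c|$. Both conditions appear as the first variation of one convex functional. For $\xi\in\mathbb T$, $w\in\mathbb D$ put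
\[
b_\xi(w)=\log\frac{|w-\xi|^2}{1-|w|^2},\qquad \mathcal F_\kappa(w)=\int_{\mathbb T}b_\xi(w)\,d\nu(\xi)+(1-\varepsilon)\,d_{\mathbb D}(0,w).
\]
The first term pulls $w$ toward the point from which $\nu$ looks balanced, and the second pulls it back to $0$ with a force slightly less than $1$.

\begin{lemma}\label{lem:center}
The function $\mathcal F_\kappa$ has a unique minimum point $c=c(\kappa)\in\mathbb D$, and
\begin{equation}\label{eq:firstvar}
c\ne0\ \Rightarrow\ \int T_c\,d\nu=(1-\varepsilon)\frac c{|c|},\qquad\quad c=0\ \Rightarrow\ \Bigl|\int\xi\,d\nu(\xi)\Bigr|\le1-\varepsilon .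
\end{equation}
In particular $|\int T_c\,d\nu|\le1-\varepsilon$. If $\kappa_j\to\kappa$ uniformly and the family $\{\kappa_j^{-1}\}\cup\{\kappa^{-1}\}$ is equicontinuous, then $c(\kappa_j)\to c(\kappa)$.
\end{lemma}

\begin{proof}
\emph{Strict convexity.} The isometry $w\mapsto x+iy=i\frac{\xi+w}{\xi-w}$ onto the upper half-plane sends $\xi$ to $\infty$ and turns $b_\xi$ into $-\log y$. In terms of arc length $s$, $y=e^{\pm s}$ on vertical geodesics and $y=\text{const}/\cosh s$ on all others. So $b_\xi$ is convex along geodesics and strictly convex along those that do not end at $\xi$. Since $1-|w|\le|w-\xi|\le1+|w|$, we have $|b_\xi(w)|\le d_{\mathbb D}(0,w)$ and $d_{\mathbb D}(0,w)=\max_\xi b_\xi(w)$, which is convex as a maximum of convex functions. The two ends of a geodesic have $\nu$-measure zero, so $\mathcal F_\kappa$ is strictly convex along geodesics and has at most one minimum point.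

\emph{Properness.} Write $\rho=d_{\mathbb D}(0,w)$. Since $e^\rho=\frac{(1+|w|)^2}{1-|w|^2}\le\frac4{1-|w|^2}$, we have $b_\xi(w)\ge\rho-\log(4/\delta^2)$ when $|\xi-w|\ge\delta$. Choose $\delta\in(0,1)$ so that each arc $\{|\xi-u|<2\delta\}$, $u\in\mathbb T$, has $\nu$-mass at most $\frac14$. If $1-|w|<\delta$, the set $\{|\xi-w|<\delta\}$ lies in the arc with $u=w/|w|$. On it $b_\xi(w)\ge-\rho$, so
\begin{equation}\label{eq:proper}
\mathcal F_\kappa(w)\ge\tfrac12\rho-\log(4/\delta^2)+(1-\varepsilon)\rho ,
\end{equation}
which tends to $+\infty$ as $|w|\to1$. A minimum point exists.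

\emph{Continuity.} Since $\nu_j(A)=m(\kappa_j^{-1}A)$, one $\delta$ works in \eqref{eq:proper} for all $j$. As $\mathcal F_{\kappa_j}(0)=0$, the points $c(\kappa_j)$ stay in a compact subset of $\mathbb D$. Moreover $\int b_\xi(w)\,d\nu_j=\int b_{\kappa_j(\eta)}(w)\,dm(\eta)$ and $(\xi,w)\mapsto b_\xi(w)$ is continuous, so $\mathcal F_{\kappa_j}\to\mathcal F_\kappa$ locally uniformly. Every limit point of $c(\kappa_j)$ therefore minimizes $\mathcal F_\kappa$ and equals $c(\kappa)$.

\emph{First variation.} Put $z=T_c(w)$. From $1-|T_cw|^2=|T_c'(w)|(1-|w|^2)$ and $|T_cw-T_c\xi|^2=|T_c'(w)||T_c'(\xi)||w-\xi|^2$ we get $b_\xi(w)=b_{T_c\xi}(z)-\log|T_c'(\xi)|$, and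
\[
b_\eta(z)=\log|1-z\bar\eta|^2-\log(1-|z|^2)=-2\operatorname{Re}(z\bar\eta)+O(|z|^2)
\]
uniformly in $\eta\in\mathbb T$. For $c\ne0$, $d_{\mathbb D}(0,w)=d_{\mathbb D}(-c,z)$. Differentiating $\cosh d_{\mathbb D}(-c,z)=1+\frac{2|z+c|^2}{(1-|c|^2)(1-|z|^2)}$ at $z=0$ and using $\sinh d_{\mathbb D}(0,c)=\frac{2|c|}{1-|c|^2}$ gives $d_{\mathbb D}(-c,z)=d_{\mathbb D}(0,c)+2\operatorname{Re}(z\bar c/|c|)+O(|z|^2)$. The linear part of $\mathcal F_\kappa$ at $z=0$ vanishes, which is the first implication. For $c=0$, $d_{\mathbb D}(0,z)=2|z|+O(|z|^3)$, and minimality gives $-2\operatorname{Re}\bigl(z\,\overline{\int\xi\,d\nu}\bigr)+2(1-\varepsilon)|z|\ge-O(|z|^2)$ in every direction, which is the second.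
\end{proof}

\subsection{The extension $E_\kappa$}

Let $\sigma=\sigma_\kappa$ be the M\"obius automorphism of $\mathbb D$ such that $\hat\kappa=\sigma\kappa$ fixes the three cube roots of unity, let $\hat h$ be the lift of $\hat\kappa$ (so $\hat\kappa(e^{2\pi ix})=e^{2\pi i\hat h(x)}$) with $\hat h(0)=0$, and let $\hat c=\sigma(c(\kappa))$. Assume that $\hat h$ is $M$-qs. We extend $\hat\kappa$ by the Beurling--Ahlfors formula and then move the image of $0$ to $\hat c$.

For $y>0$ let $u_\pm(x,y)=\frac1y\int_0^y\hat h(x\pm t)\,dt$ and $H=\frac12(u_++u_-)+\frac i2(u_+-u_-)$. This is a $K_{BA}(M)$-qc homeomorphism of the upper half-plane, of class $C^1$ with positive Jacobian, that extends $\hat h$ \cite[Ch.~IV]{ahlfors}. The formulas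
\[
\partial_xu_\pm=\pm\frac{\hat h(x\pm y)-\hat h(x)}y,\qquad\partial_yu_\pm=\frac{\hat h(x\pm y)-u_\pm}y
\]
show that the value and the first derivatives of $H$ at a point depend continuously on $\hat h$ in the sup norm. The map $H$ commutes with translation by $1$, and $\operatorname{Im}H\ge\frac y2-1$ because $\hat h(x+t)-\hat h(x-t)\ge2t-1$. So $H$ descends under $e^{2\pi i\,\cdot}$ to a homeomorphism $\widehat H$ of $\overline{\mathbb D}$ with $\widehat H(0)=0$ and $\widehat H|_{\mathbb T}=\hat\kappa$, which is $K_{BA}(M)$-qc by (Q3).

For $b\in\mathbb D$ let $S_b(z)=z+b(1-|z|)$. Since $z\mapsto b(1-|z|)$ is $|b|$-Lipschitz, $S_b$ is bi-Lipschitz with constants $1\pm|b|$. It maps $\overline{\mathbb D}$ into itself, as $|z|+|b|(1-|z|)\le1$, and is the identity on $\mathbb T$, so it is onto (there is no retraction of $\overline{\mathbb D}$ to $\mathbb T$). Off $0$ it is $C^1$ with $\partial_zS_b=1-\frac{b\bar z}{2|z|}$ and $\partial_{\bar z}S_b=-\frac{bz}{2|z|}$, so its Jacobian is $1-\operatorname{Re}(\bar bz/|z|)>0$. Thus $S_b$ is a qc homeomorphism of $\mathbb D$ with $S_b(0)=b$ and dilatation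 at most $\frac{1+|b|}{1-|b|}=e^{d_{\mathbb D}(0,b)}$. Define
\[
E_\kappa=\sigma^{-1}\circ S_{\hat c}\circ\widehat H .
\]

\begin{proposition}\label{prop:ext}
Let $\hat h$ be $M$-qs. Then $E_\kappa$ is a homeomorphism of $\overline{\mathbb D}$ with $E_\kappa|_{\mathbb T}=\kappa$ and $E_\kappa(0)=c(\kappa)$, and it is $K_0$-qc on $\mathbb D$ with $K_0=K_0(M,a)$. If $\kappa_j\to\kappa$ as in Lemma~\ref{lem:center} and all the lifts $\hat h_j,\hat h$ are $M$-qs, then $\mu_{E_{\kappa_j}}\to\mu_{E_\kappa}$ at every point of $\mathbb D\setminus\{0\}$.
\end{proposition}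

\begin{proof}
The first two properties hold by construction, and the dilatation is at most $K_{BA}(M)e^{d_{\mathbb D}(0,\hat c)}$. We must bound $1-|\hat c|$ from below in terms of $M$ and $a$. Let $\hat c\ne0$, $\hat u=\hat c/|\hat c|$, $c=c(\kappa)$. The automorphism $T_c\sigma^{-1}$ sends $\hat c$ to $0$, so it is $T_{\hat c}$ followed by a rotation, and Lemma~\ref{lem:center} gives $|\int T_{\hat c}(\hat\kappa)\,dm|=|\int T_c\,d\nu|\le1-\varepsilon$. On the other hand, if $\hat c$ is close to $\mathbb T$ then $T_{\hat c}$ sends most of $\mathbb T$ close to $-\hat u$: for $\xi\in\mathbb T$, $T_{\hat c}(\xi)+\hat u=\frac{(1-|\hat c|)(\xi+\hat u)}{1-\overline{\hat c}\,\xi}$ and $|\xi-\hat u|\le|\xi-\hat c|+1-|\hat c|\le2|\xi-\hat c|$, so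
\[
|T_{\hat c}(\xi)+\hat u|\le\frac{2(1-|\hat c|)}{|\xi-\hat c|}\le\frac{4(1-|\hat c|)}{|\xi-\hat u|}.
\]
By \eqref{eq:bisect} and $\varepsilon\ge\frac1{2(a+2)}$ there is $\delta'=\delta'(M,a)>0$ with $m(\hat\kappa^{-1}\{|\xi-\hat u|<\delta'\})\le\varepsilon/4$. On this set we use $|T_{\hat c}+\hat u|\le2$, and obtain
\[
\varepsilon\le\Bigl|\int T_{\hat c}(\hat\kappa)\,dm+\hat u\Bigr|\le\frac\varepsilon2+\frac{4(1-|\hat c|)}{\delta'} ,
\]
that is, $1-|\hat c|\ge\varepsilon\delta'/8$.

For the last statement, $\sigma_\kappa$ depends continuously on the images of the cube roots of unity, so $\sigma_{\kappa_j}\to\sigma_\kappa$, $\hat h_j\to\hat h$ uniformly, and $\hat c_j\to\hat c$ by Lemma~\ref{lem:center}. At a point $z\ne0$ the values and differentials of $\widehat H_j$ converge to those of $\widehat H$, and $\widehat H(z)\ne0$; the differential of $S_b$ at $w$ is continuous in $(b,w)$ for $w\neq0$. So the differentials of $S_{\hat c_j}\circ\widehat H_j$ at $z$ converge to that of $S_{\hat c}\circ\widehat H$, which has positive determinant. The Beltrami coefficients converge, and $\sigma^{-1}$ does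 not change them.
\end{proof}

\section{The symmetric model}\label{sec:model}

Fix $r\in(0,1)$ with $\gamma_r\cap CV=\emptyset$; since the curves $\gamma_r$ are disjoint, this excludes finitely many $r$. The collar $\mathcal C=\psi(\{r<|\zeta|<1\})$ lies in $U$ and $f(\mathcal C)=\mathcal C$.

\begin{proposition}\label{prop:model}
There is a qc homeomorphism $\Theta$ of $\widehat{\mathbb C}$ with $\Theta(\infty)=\infty$ and $\Theta(U)=\mathbb D^*$ such that, with $\kappa(\zeta)=\Theta(\psi(r\zeta))$ on $\mathbb T$:
\begin{itemize}
\item[(a)] $\kappa(1)=1$, the lift $\hat h$ of $\hat\kappa$ is quasisymmetric, and $\Theta=E_\kappa(\phi/r)$ on $\Delta_r$;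
\item[(b)] $B=\Theta f\Theta^{-1}$ is holomorphic, with values in $\widehat{\mathbb C}$, on $\mathbb D^*\setminus\{\infty\}$;
\item[(c)] the maximal dilatation of $\Theta$ equals that of $E_\kappa$;
\item[(d)] $\Gamma(\zeta)=\Theta(\psi(r\zeta))$, $1\le|\zeta|<1/r$, extends to a univalent map $\{r<|\zeta|<1/r\}\to\mathbb C^*$ commuting with $\tau$.
\end{itemize}
\end{proposition}

\begin{proof}
Schauder's theorem says that a continuous self-map of a compact convex subset of a Banach space has a fixed point. For $M\ge1$ let $\mathcal K_M$ be the set of $M$-qs lifts $h$ with $h(0)=0$, with the sup norm of differences. The defining inequalities are linear in $h$, so $\mathcal K_M$ is convex, and by \eqref{eq:bisect} and the Arzel\`a--Ascoli theorem it is compact. For $h\in\mathcal K_M$ let $\kappa_h(e^{2\pi ix})=e^{2\pi ih(x)}$. The map $h\mapsto\sigma_{\kappa_h}$ is continuous, so its image is compact and there is $D$ with $D^{-1}\le|\sigma_{\kappa_h}'|\le D$ on $\mathbb T$ for all $h\in\mathcal K_M$. Hence all lifts $\hat h$ of the maps $\sigma_{\kappa_h}\kappa_h$ are $M'$-qs with $M'=D^2M$, and Proposition~\ref{prop:ext}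 applies.

\emph{The invariant coefficient.} On $\Delta_r$ let $\mu_h$ be the Beltrami coefficient of $E_{\kappa_h}(\phi/r)$. Let $X_1=U\cap f^{-1}(\Delta_r)$ and $X_k=U\cap f^{-1}(X_{k-1})$. Thus $X_k$ is the set of points whose orbit stays in $U\setminus\{\infty\}$ up to time $k-1$ and enters $\Delta_r$ at time $k$. The $X_k$ are disjoint open sets that do not depend on $h$. Put $\mu_h=(f^k)^*(\mu_h|_{\Delta_r})$ on $X_k$ and $\mu_h=0$ on $Y=U\setminus\bigcup X_k$. Then
\begin{equation}\label{eq:munorm}
\|\mu_h|_U\|_\infty\le\|\mu_h|_{\Delta_r}\|_\infty<1 .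
\end{equation}
Also $f^*\mu_h=\mu_h$ almost everywhere on $U$. On $X_k$ this is the definition. A point $z\in Y$ outside the null set $f^{-1}(\gamma_r)\cup\{\infty\}$ has $f(z)\notin\overline{\Delta_r}$ and $f(z)\notin X_k$ (otherwise $z\in X_1$ or $z\in X_{k+1}$), so $f(z)\in Y$ and both sides vanish. Finally $\mathcal C\subset Y$, so $\mu_h=0$ on $\mathcal C$.

\emph{The operator.} Let $\phi_U:U\to\mathbb D^*$ be a Riemann map fixing $\infty$; it extends to a homeomorphism of the closures. Transport $\mu_h|_U$ to $\mathbb D^*$ by $\phi_U$, call the result $\tilde\mu_h$, and extend it to $\mathbb D$ by the symmetry $\tilde\mu_h(z)=\overline{\tilde\mu_h(\tau z)}\,z^2/\bar z^2$. Let $F_h$ be the solution given by (Q2) that fixes $0,\infty$ and sends $\phi_U(\psi(r))\in\mathbb T$ to $1$. The map $\tau F_h\tau$ has the same coefficient and normalization, so $F_h$ commutes with $\tau$ and preserves $\mathbb T$ and $\mathbb D^*$. Put $\Theta_h=F_h\phi_U:\overline U\to\overline{\mathbb D^*}$. It is qc on $U$ with coefficient $\mu_h$, fixes $\infty$ and sends $\psi(r)$ to $1$. The homeomorphism $\zeta\mapsto\Theta_h(\psi(r\zeta))$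 of $\mathbb T$ fixes $1$ and preserves orientation, since it extends to an orientation preserving map from the outer side of $\mathbb T$ to the outer side. Let $\mathcal T(h)$ be its lift vanishing at $0$.

\emph{An invariant set.} The collar gives an a priori bound depending on $r$ only. As $\mu_h=0$ on $\mathcal C$, the map $\Gamma_h(\zeta)=\Theta_h(\psi(r\zeta))$ is univalent on $1<|\zeta|<1/r$ with values in $\mathbb D^*\setminus\{\infty\}$, and it is continuous up to $\mathbb T$ with $\Gamma_h(\mathbb T)=\mathbb T$. By reflection it extends to a univalent map $\{r<|\zeta|<1/r\}\to\mathbb C^*$ commuting with $\tau$. This annulus contains the disks of radius $1-r$ centered on $\mathbb T$, because $2-r\le1/r$. By the Koebe distortion theorem, $|\Gamma_h'|$ varies by a factor bounded by an absolute constant on each concentric disk of radius $(1-r)/2$, and a chain of such disks of length depending only on $r$ covers $\mathbb T$. So $|\Gamma_h'(\zeta)|\le C_r|\Gamma_h'(\zeta')|$ for $\zeta,\zeta'\in\mathbb T$. Since $\int|\Gamma_h'|\,dm=1$, the derivative $|\Gamma_h'(e^{2\pi ix})|$ of $\mathcal T(h)$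 lies between $C_r^{-1}$ and $C_r$, and $\mathcal T(h)$ is $C_r^2$-qs. With $M=C_r^2$, $\mathcal T$ maps $\mathcal K_M$ to itself.

\emph{Continuity.} Let $h_j\to h$ in $\mathcal K_M$. By \eqref{eq:bisect} and Proposition~\ref{prop:ext}, $\mu_{h_j}\to\mu_h$ on $\Delta_r\setminus\{0\}$, with norms bounded by a constant $k<1$. Pulling back by the fixed maps $f^k|_{X_k}$, $\phi_U^{-1}$ and $\tau$, we get $\tilde\mu_{h_j}\to\tilde\mu_h$ almost everywhere with the same bound. By (Q2), $F_{h_j}\to F_h$ uniformly, so $\mathcal T(h_j)\to\mathcal T(h)$ uniformly.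

\emph{The fixed point.} Let $\mathcal T(h)=h$ and $\kappa=\kappa_h$, so that $\kappa(\zeta)=\Theta_h(\psi(r\zeta))$ on $\mathbb T$. Define $\Theta=\Theta_h$ on $\overline U$ and $\Theta=E_\kappa(\phi/r)$ on $\overline{\Delta_r}$. At $\psi(r\zeta)\in\gamma_r$ both formulas give $\kappa(\zeta)$, so $\Theta$ is a homeomorphism of $\widehat{\mathbb C}$, and by (Q3) it is qc with coefficient $\mu_h$. This gives (a) and (d), and (c) follows from \eqref{eq:munorm}. Near a point of $U\setminus\{\infty\}$ where $f$ is locally injective, $\Theta f$ and $\Theta$ are qc with coefficients $f^*\mu_h=\mu_h$, so $B$ is holomorphic near its image by (Q1). The remaining points are isolated and $B$ is continuous there, which proves (b).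
\end{proof}

The constant $C_r$ serves only to produce the fixed point. From now on all constants are independent of $r$.

Put $c=\Theta(0)=c(\kappa)\in\mathbb D$. For $1\le|\zeta|<1/r$ we have $B(\Gamma(\zeta))=\Theta(\psi(r\lambda\zeta))=\Gamma(\lambda\zeta)$. Hence $B$ extends across $\mathbb T$, the formula $B=\tau B\tau$ extends it to a holomorphic map $B:\mathbb C^*\to\widehat{\mathbb C}$, and $G=B|_{\mathbb T}$ is an orientation preserving analytic diffeomorphism of $\mathbb T$ with
\begin{equation}\label{eq:conj}
G(\kappa(\zeta))=\kappa(\lambda\zeta).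
\end{equation}
We also keep the unreflected map $\hat f=\Theta f\Theta^{-1}:\mathbb C\to\widehat{\mathbb C}$, which equals $B$ on $|z|\ge1$ and maps $\overline{\mathbb D}$ homeomorphically onto itself. The singular values of $B$ lie in the $\tau$-invariant set
\[
\mathcal V=\mathcal V_0\cup\tau(\mathcal V_0),\qquad\mathcal V_0=\Theta(CV)\cup\{c,\infty\},
\]
which has at most $2N+4$ points and, by the choice of $r$, is disjoint from $\mathbb T$. Here it matters that $0$, the only finite value that $f$ can approach at $\infty$ besides those excluded by Lemma~\ref{lem:asym}, lies inside $\gamma_r$.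

\begin{lemma}\label{lem:branch}
If $\Omega\subset\widehat{\mathbb C}\setminus\mathcal V$ is a simply connected domain, every germ of $B^{-1}$ at a point of $\Omega$ extends to a univalent branch $g:\Omega\to\mathbb C^*$.
\end{lemma}

\begin{proof}
Local degree is a topological invariant, so the points of $\{|z|>1\}$ where $B$ is not locally injective are images under $\Theta$ of free critical points, multiple zeros or multiple poles of $f$, and their values lie in $\mathcal V_0$. There are no such points on $\mathbb T$, and by symmetry those in $\mathbb D\setminus\{0\}$ have values in $\tau(\mathcal V_0)$. Suppose that continuation along a path in $\Omega$ fails at $w_*$. The limit set of the lift $z(t)$ is connected and lies in the countable set $B^{-1}(w_*)\cup\{0,\infty\}$, so it is a point, and it is not in $\mathbb C^*$, where $B$ would be locally injective. If $z(t)\to\infty$, then $u(t)=\Theta^{-1}(z(t))\to\infty$ and $f(u(t))\to\Theta^{-1}(w_*)$, which lies in $\mathbb C^*$ as $w_*\ne c,\infty$; this contradicts Lemma~\ref{lem:asym}. If $z(t)\to0$, then $\tau z(t)\to\infty$ and $B(\tau z(t))\to\tau w_*\notin\mathcal V$,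 with the same contradiction. The monodromy theorem gives $g$, and $g$ is injective since $B\circ g=\mathrm{id}$.
\end{proof}

\section{A valence bound for the model}\label{sec:valB}

We now carry out in general the computation of Examples~\ref{ex:entire} and~\ref{ex:polemodel}. The zeros $\ne0$ and the poles of $f$ lie outside $\Delta$, hence in $U$. So in $\{|z|>1\}$ the function $B-c$ has exactly $n_0$ zeros $\alpha_j$ and $n_\infty$ poles $\beta_j$, listed with multiplicity. Let $k_0=1+n_0-n_\infty$ and
\[
\Pi(z)=z^{k_0}\prod_j\frac{z-\alpha_j}{1-\overline{\alpha_j}z}\prod_j\frac{1-\overline{\beta_j}z}{z-\beta_j}.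
\]
On $\mathbb T$, $|\Pi|=1$, and by \eqref{eq:poisson}
\begin{equation}\label{eq:argPi}
\tfrac d{dt}\arg\Pi(e^{it})=k_0-\sum_jP_{\alpha_j}(t)+\sum_jP_{\beta_j}(t).
\end{equation}

\begin{lemma}\label{lem:formula}
For some $\delta>0$, $B-c=\Pi\,e^{\ell}$ on $\{1-\delta<|z|<\infty\}$, where $\ell=\sum_{k\in\mathbb Z}\ell_kz^k$ is holomorphic there and $\ell_k=0$ for $k>d$.
\end{lemma}

\begin{proof}
For small $\delta$ the quotient $(B-c)/\Pi$ is holomorphic and zero-free on this annulus. By \eqref{eq:argPi}, $\Pi$ winds $k_0-n_0+n_\infty=1$ time around $0$ on $\mathbb T$, and so does $G-c$, because $c\in\mathbb D$. The quotient has winding number $0$ and therefore has a logarithm $\ell$.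

\emph{At most a pole at $\infty$.} Let $\Theta$ be $K$-qc. By (Q5) for $\Theta$ and $\Theta^{-1}$ and by $\log^+|f(u)|=O(|u|^d)$, we get $\log^+|B(z)|=O(|z|^{Kd})$ near $\infty$. Since $\log|\Pi(z)|=O(\log|z|)$, also $(\operatorname{Re}\ell)^+=O(|z|^{Kd})$. The mean of $\operatorname{Re}\ell$ over $|z|=\rho$ is $\operatorname{Re}\ell_0$, so the mean of $|\operatorname{Re}\ell|=2(\operatorname{Re}\ell)^+-\operatorname{Re}\ell$ is $O(\rho^{Kd})$. For $k\ge1$ the $k$-th Fourier coefficient of $\operatorname{Re}\ell(\rho e^{it})$ is $\frac12(\ell_k\rho^k+\overline{\ell_{-k}}\rho^{-k})=O(\rho^{Kd})$, so $\ell_k=0$ for $k>Kd$.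

\emph{The order of the pole.} The bound $Kd$ depends on the dilatation, which we do not control yet; a count of critical points improves it to $d$. Let the order be $\hat d\ge1$, and let $\eta(z)=zB'/(B-c)=z\Pi'/\Pi+z\ell'$. Near $\infty$, $\eta\sim\hat d\,\ell_{\hat d}z^{\hat d}$, so $\eta$ has winding number $\hat d$ on large circles. On $\mathbb T$, $\frac d{dt}\log(G(e^{it})-c)=i\eta$ and $\frac d{dt}G(e^{it})=i|G'|G$, so $\eta=|G'|/(1-c\overline G)$ and
\begin{equation}\label{eq:monotone}
\tfrac d{dt}\arg(G(e^{it})-c)=\operatorname{Re}\eta>0 .
\end{equation}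
Thus $\eta$ has winding number $0$ on $\mathbb T$, and $\hat d$ is the number of zeros minus the number of poles of $\eta$ in $1<|z|<\infty$. The poles are simple and lie at the $n_*$ distinct points among the $\alpha_j,\beta_j$. The zeros correspond under $\Theta$, with multiplicity, to the free critical points of $f$, all of which lie in $U$; there are $n_*+d$ of them. So $\hat d=d$.
\end{proof}

\begin{lemma}\label{lem:coef}
$|\ell_k|\le4N+4$ for all $k\ne0$.
\end{lemma}

\begin{proof}
Write $\ell(e^{it})=X(t)+iY(t)$ with $X,Y$ real, so that $\ell_k=X_k+iY_k$ in terms of Fourier coefficients.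

\emph{The imaginary part.} By \eqref{eq:monotone} and \eqref{eq:argPi}, $Y'>-\frac d{dt}\arg\Pi\ge-|k_0|-\sum P_{\beta_j}$, so the negative part of $Y'$ has mean at most $|k_0|+n_\infty\le1+2N$. Since $Y'$ has mean $0$, $|Y'|$ has mean at most $2+4N$, and $|Y_k|=|(Y')_k|/|k|\le2+4N$.

\emph{The real part.} We have $X=\log|G-c|\ge\log s$ with $s=1-|c|$, and we claim
\begin{equation}\label{eq:logmean}
\int_{\mathbb T}\log\frac{|G-c|}{s}\,dm\le2 .
\end{equation}
Then $X-\log s$ is non-negative with mean at most $2$, so $|X_k|\le2$ for $k\ne0$, and the lemma follows.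

For $c=0$ the integrand vanishes. Let $c\ne0$ and $u=c/|c|$. When $s$ is small, \eqref{eq:logmean} says that $G$ sends all of $\mathbb T$ but a set of measure about $s$ to within distance about $s$ of $c$. To see this, let
\[
A=\{\xi\in\mathbb T:\operatorname{Re}(\bar u\,T_c\xi)\le0\},
\]
the closed arc that is seen from $c$ as the half-circle facing $-u$. As $T_c(\pm u)=\pm u$, it contains $-u$ and not $u$. We show that $A$ is small for $\nu$ and that its complement is small for $m$.

By \eqref{eq:firstvar}, $\int(1-\operatorname{Re}(\bar uT_c\xi))\,d\nu=\varepsilon$. The integrand is non-negative and at least $1$ on $A$, so $m(\kappa^{-1}A)=\nu(A)\le\varepsilon<\|\theta\|$. Two points of the arc $\kappa^{-1}(A)$ are thus at distance less than $\|\theta\|$ in $\mathbb R/\mathbb Z$, so neither is the image of the other under the rotation by $\theta$. By \eqref{eq:conj} this means $G^{-1}(A)\subset\mathbb T\setminus A$.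

The endpoints of $A$ are $T_c^{-1}(\pm iu)=u\frac{|c|\pm i}{1\pm i|c|}$, at distance $\frac{\sqrt2\,s}{\sqrt{1+|c|^2}}\le\sqrt2\,s$ from $u$. So $\mathbb T\setminus A$ is an arc centered at $u$ contained in $\{|\xi-u|\le\sqrt2\,s\}$. Its half-angle is at most $2\arcsin(s/\sqrt2)\le\pi s/\sqrt2$, so $m(G^{-1}A)\le m(\mathbb T\setminus A)\le s/\sqrt2\le s$. Off $A$ we have $|\xi-c|\le|\xi-u|+s\le(1+\sqrt2)s$.

Hence for $e^x\ge1+\sqrt2$ the set $\{|G-c|>e^xs\}$ lies in $G^{-1}(A)$ and has measure at most $s$, and it is empty if $e^xs\ge2$. The left side of \eqref{eq:logmean} is the integral over $x>0$ of the measure of this set, so it is at most $\log(1+\sqrt2)+s\log(2/s)\le0.89+2/e<2$.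
\end{proof}

\begin{proposition}\label{prop:valB}
There is $N_1$ depending only on $N$ such that every $w\in\widehat{\mathbb C}$ has at most $N_1$ preimages under $B$, with multiplicity, in $\{1<|z|<2\}$, and at most $N_2=2N_1+1$ in $\mathcal A=\{\frac12<|z|<2\}$.
\end{proposition}

\begin{proof}
The second claim follows from the first: preimages of $w$ in $\{\frac12<|z|<1\}$ correspond under $\tau$ to preimages of $\tau w$ in $\{1<|z|<2\}$, and there is at most one on $\mathbb T$, which is simple. For $w=c$ or $\infty$ there are at most $n_0$ or $n_\infty$ preimages in $\{|z|>1\}$. Let $w\ne c,\infty$.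

\emph{A curve of bounded length.} Choose $\rho\in[2,3]$ at distance at least $\frac1{4N}$ from all $|\alpha_j|,|\beta_j|$; the excluded intervals have total length at most $\frac12$. On $|z|=\rho$,
\[
\frac{B'}{B-c}=\frac{k_0}z+\sum_j\Bigl(\frac1{z-\alpha_j}+\frac{\overline{\alpha_j}}{1-\overline{\alpha_j}z}\Bigr)-\sum_j\Bigl(\frac1{z-\beta_j}+\frac{\overline{\beta_j}}{1-\overline{\beta_j}z}\Bigr)+\ell',
\]
where $\frac1{|z-\alpha_j|}\le4N$ and $\bigl|\frac{\overline{\alpha_j}}{1-\overline{\alpha_j}z}\bigr|=\frac1{|\tau(\alpha_j)-z|}\le1$, the same bounds hold for $\beta_j$, and $|\ell'|\le(4N+4)\bigl(\sum_{k=1}^Nk3^{k-1}+\sum_{k\ge1}k2^{-k-1}\bigr)$ by Lemmas~\ref{lem:formula} and~\ref{lem:coef}. So $\Lambda=\int_{|z|=\rho}\bigl|\frac{B'}{B-c}\bigr||dz|$ is bounded in terms of $N$. This is the length of the closed curve $\Upsilon(t)=B(\rho e^{it})$ in $\mathbb C\setminus\{c\}$ for the flat metric $|d\log(\,\cdot-c)|$, which makes $\mathbb C\setminus\{c\}$ a cylinder of circumference $2\pi$.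

A curve of bounded flat length can still wind many times around a given point. So we count the preimages of a well chosen point $w'$ near $w$ by the argument principle, and transfer the count to $w$ by Lemma~\ref{lem:valence}. Write $w=c+e^y$ and let $D(s)=\{c+e^{y+\zeta}:|\zeta|<s\}$, $s\le1$, be the flat disks centered at $w$. They are simply connected and avoid $c$ and $\infty$, so $\Theta^{-1}(D(s))\subset\mathbb C^*$, and by Lemma~\ref{lem:valence} each component of $\hat f^{-1}(D(s))$ covers $D(s)$ with a constant degree at most $N+1$. Let $n(\cdot)$ count preimages under $\hat f$ in $\{|z|<\rho\}$, with multiplicity.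

\emph{(i) Components that meet the circle.} Let $V_1,\dots,V_l$ be distinct components of $\hat f^{-1}(D(1))$, each containing a point $z_i$ with $|z_i|=\rho$ and $\hat f(z_i)\in D(\frac12)$. If $l\ge2$, no $V_i$ contains the circle $|z|=\rho$. Follow it from $z_i$ to the first point outside $V_i$; this point is mapped to $\partial D(1)$. We obtain $l$ disjoint arcs whose images have flat length at least $\frac12$. So there are at most $\max(1,2\Lambda)\le1+2\Lambda$ such components.

\emph{(ii) A good point $w'$.} The total variation of $\arg(\Upsilon-c)$ is at most $\Lambda$. By Banach's indicatrix formula it equals the integral over $v\in\mathbb R/2\pi\mathbb Z$ of the number of $t\in[0,2\pi)$ with $\arg(\Upsilon(t)-c)=v$. So there is $v\in(-\frac14,\frac14)$ such that $\Upsilon$ meets the half-line $\{\arg(\,\cdot-c)=\operatorname{Im}y+v\}$ for at most $2\Lambda$ parameters. This half-line starts at $c\in\mathbb D$ and meets $\mathbb T$ once, so we can choose $x_0\in(0,\frac14)$ with $w'=c+e^{y+x_0+iv}$ off $\Upsilon$ and off $\mathbb T$. Then $w'\in D(\frac12)$. The part of the half-line beyond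 $w'$ is a ray from $w'$ met by $\Upsilon$ at most $2\Lambda$ times, and between consecutive meetings $\arg(\Upsilon-w')$ changes by $0$ or $\pm2\pi$. Hence $|\operatorname{wind}(\Upsilon,w')|\le2\Lambda$. On the boundary of $\{1<|z|<\rho\}$ the function $B$ has no pole and does not take the value $w'$, so in this annulus the number of $w'$-points minus the number of poles is $\operatorname{wind}(\Upsilon,w')-\operatorname{wind}(G,w')$. The last term is $1$ if $|w'|<1$ and $0$ otherwise, which is the number of preimages of $w'$ under $\hat f$ in $\overline{\mathbb D}$. Therefore $n(w')\le n_\infty+2\Lambda$.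

\emph{(iii) Transfer.} A preimage of $w$ in $\{|z|<\rho\}$ lies in a component $W$ of $\hat f^{-1}(D(\frac12))$. The components $W\subset\{|z|<\rho\}$ contain as many preimages of $w$ as of $w'$, so together at most $n(w')$. Any other $W$ meets $|z|=\rho$ and lies in a component counted in (i), which contains at most $N+1$ preimages of $w$. So $n(w)\le n_\infty+2\Lambda+(N+1)(1+2\Lambda)$. Since $\hat f=B$ on $|z|>1$ and $\rho\ge2$, the proof is complete.
\end{proof}

\section{Cross-ratios under pull-back}\label{sec:cross}

Let $J\subset\mathbb T$ be an open arc whose complement $J^c=\mathbb T\setminus J$ is not a point, and $I\subset J$ a closed arc that is not a point. Name the endpoints in order: $J=(\xi_1,\xi_4)$, $I=[\xi_2,\xi_3]$. Choose a M\"obius map $w_J$ with $w_J(J)=(0,\infty)$, $w_J(J^c)=[-\infty,0]$ and $w_J(\xi_1)=0$, and define $L(J,I)=\log\bigl(w_J(\xi_3)/w_J(\xi_2)\bigr)>0$. By the invariance of the cross-ratio,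
\begin{equation}\label{eq:cross}
e^{-L(J,I)}=\frac{|\xi_1-\xi_2|\,|\xi_3-\xi_4|}{|\xi_1-\xi_3|\,|\xi_2-\xi_4|},
\end{equation}
and $L$ is invariant under M\"obius maps preserving $\mathbb T$. A bound on $L(J,I)$ says that $I$ has definite space on both sides in $J$. For $0<s\le1$ let $\Omega_J(s)=w_J^{-1}(\{|\arg w|<\pi s\})$, so $\Omega_J(s)\cap\mathbb T=J$ and $\Omega_J(1)=\widehat{\mathbb C}\setminus J^c$. The map $w\mapsto w^{1/2s}$ sends the sector onto the right half-plane, in which the distance of $x<x'$ on the positive axis is $\log(x'/x)$. Hence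
\begin{equation}\label{eq:sector}
\text{the hyperbolic distance of }\xi_2,\xi_3\text{ in }\Omega_J(s)\text{ is }L(J,I)/2s .
\end{equation}
Clearly $L$ increases with $I$. It decreases when $J$ grows, by \eqref{eq:sector} with $s=1$ and the Schwarz--Pick lemma, which says that holomorphic maps between hyperbolic domains do not increase hyperbolic distance.

For $v\notin\mathbb T$ let $\omega_v$ be the harmonic measure on $\mathbb T$ seen from $v$ in the component of $\widehat{\mathbb C}\setminus\mathbb T$ containing $v$; it is a probability measure. In a half-plane, $\omega_v(J)=1-|\arg w_J(v)|/\pi$, so $v\in\Omega_J(s)$ if and only if $\omega_v(J)>1-s$. Put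
\[
\omega^*(J)=\max_{v\in\mathcal V}\omega_v(J)\in(0,1),\qquad J'=G^{-1}(J),\qquad I'=G^{-1}(I).
\]
The first estimate is sharp when $J$ looks small from all singular values.

\begin{lemma}\label{lem:A}
$L(J',I')\le L(J,I)/(1-\omega^*(J))$.
\end{lemma}

\begin{proof}
With $s=1-\omega^*(J)$, the domain $\Omega_J(s)$ is disjoint from $\mathcal V$. By Lemma~\ref{lem:branch} the germ of $G^{-1}$ at a point of $J$ extends to a branch $g:\Omega_J(s)\to\mathbb C^*$ of $B^{-1}$, and $g=G^{-1}$ on $J$ by analyticity. If $g(z)\in\mathbb T$, then $z=G(g(z))\in\mathbb T\cap\Omega_J(s)=J$ and $g(z)\in J'$. So $g$ maps into $\Omega_{J'}(1)$, and \eqref{eq:sector} with the Schwarz--Pick lemma gives $\frac12L(J',I')\le L(J,I)/2s$.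
\end{proof}

When $\omega^*(J)$ is close to $1$ this is useless, and we turn to an invariant that behaves well under maps of bounded valence. For a family $\mathcal G$ of curves in $\widehat{\mathbb C}$, a Borel function $\rho\ge0$ is admissible if $\int_\gamma\rho\,ds\ge1$ for every locally rectifiable $\gamma\in\mathcal G$, and $\operatorname{mod}\mathcal G=\inf\int\rho^2\,dA$, with spherical length and area; it is the reciprocal of extremal length. The modulus is conformally invariant and subadditive under unions. If each curve of $\mathcal G_1$ contains a curve of $\mathcal G_2$, then $\operatorname{mod}\mathcal G_1\le\operatorname{mod}\mathcal G_2$. The curves joining the boundary circles of a round annulus with ratio of radii $2$ have modulus $2\pi/\log2$. The modulus of the curves joining $[0,x]$ to $\mathbb T$ in $\mathbb D$ (the Gr\"otzsch ring) is an increasing homeomorphism of $x\in(0,1)$ onto $(0,\infty)$. If $w_J(I)=[x_2,x_3]$, the map $\frac{\sqrt{w_J}-\sqrt{x_2}}{\sqrt{w_J}+\sqrt{x_2}}$ sends $\Omega_J(1)$ onto $\mathbb D$ and $I$ onto $[0,\tanh\frac14L(J,I)]$. So the family of curves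 joining $I$ to $J^c$ in $\widehat{\mathbb C}$ has modulus $\mathsf M(L(J,I))$, where $\mathsf M$ is a fixed increasing homeomorphism of $(0,\infty)$.

\begin{lemma}\label{lem:B}
$L(J',I')\le\Phi_0(L(J,I))$, where $\Phi_0(x)=\mathsf M^{-1}\bigl(N_2\mathsf M(x)+\frac{4\pi}{\log2}\bigr)$ is increasing, depends only on $N$, and satisfies $\Phi_0(x)\ge x$.
\end{lemma}

\begin{proof}
Split the curves joining $I'$ to $(J')^c$ into those contained in $\mathcal A$ and the others. A curve of the first kind is mapped by $B$ to a curve joining $I$ to $J^c$. If $\rho$ is admissible for the latter family and $B^\#$ is the norm of the derivative of $B$ in the spherical metric, then $(\rho\circ B)B^\#$ on $\mathcal A$, extended by $0$, is admissible for the first kind. By the change of variables formula and Proposition~\ref{prop:valB}, its area is at most $N_2\int\rho^2\,dA$. So the first kind has modulus at most $N_2\mathsf M(L(J,I))$. A curve of the second kind starts on $\mathbb T$ and leaves $\mathcal A$, so it crosses $\{1<|z|<2\}$ or $\{\frac12<|z|<1\}$, and this family has modulus at most $2\cdot\frac{2\pi}{\log2}$.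 By subadditivity $\mathsf M(L(J',I'))\le N_2\mathsf M(L(J,I))+\frac{4\pi}{\log2}$.
\end{proof}

\begin{lemma}\label{lem:chain}
Let $J_i=G^i(J_0)$, $I_i=G^i(I_0)$ for $0\le i\le k$, and suppose that every point of $\mathbb T$ lies in at most $m_0$ of the arcs $J_1,\dots,J_k$, with $m_0\ge1$ an integer. Then $L(J_0,I_0)\le\Phi(L(J_k,I_k))$, where $\Phi$ is increasing and depends only on $N$ and $m_0$.
\end{lemma}

\begin{proof}
Each $\omega_v$ is a probability measure, so $\sum_{i=1}^k\omega^*(J_i)\le\sum_{v\in\mathcal V}\sum_i\omega_v(J_i)\le s_0:=m_0(2N+4)$. Call the step from $i$ to $i-1$ good if $\omega^*(J_i)\le\frac12$ and bad otherwise; there are fewer than $2s_0$ bad steps. At a good step Lemma~\ref{lem:A} multiplies $L$ by at most $e^{2\omega^*(J_i)}$, because $-\log(1-x)\le\frac x{1-x}\le2x$ for $0\le x\le\frac12$. So a block of consecutive good steps multiplies $L$ by at most $e^{2s_0}$. Let $\Phi_1(x)=\Phi_0(e^{2s_0}x)\ge e^{2s_0}x$. By Lemma~\ref{lem:B}, a block of good steps, possibly empty, followed by a bad step replaces the bound $x$ by $\Phi_1(x)$, and so does the final block of good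 steps. Since $\Phi_1$ is increasing and $\Phi_1(x)\ge x$, we can take $\Phi=\Phi_1^{\circ(2s_0+1)}$.
\end{proof}

\section{Bounded type implies uniform quasisymmetry}\label{sec:qs}

For $x<y<x+1$ write $\kappa[x,y]$ for the image under $\kappa$ of $\{e^{2\pi it}:x\le t\le y\}$, and likewise for open arcs and for $\hat\kappa=\sigma\kappa$; let $|\cdot|$ denote arc length. The invariant $L$ is the same for $\kappa$-images and $\hat\kappa$-images. We use $\kappa$ for the dynamics and $\hat\kappa$ to convert cross-ratios into lengths.

\begin{proposition}\label{prop:qs}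
The lift $\hat h$ of $\hat\kappa$ is $M$-qs with $M$ depending only on $N$ and $a$.
\end{proposition}

\begin{proof}
\emph{Chords and arcs.} An arc of $\mathbb R/\mathbb Z$ of length at most $\frac13$ misses the interior of one of the arcs $[\frac j3,\frac{j+1}3]$, each of which $\hat\kappa$ preserves. So its $\hat\kappa$-image has length at most $\frac{4\pi}3$. An arc of length $l\le\frac{4\pi}3$ has chord $2\sin\frac l2$, and $l\ge2\sin\frac l2\ge c_*l$ with $c_*=\frac{3\sqrt3}{4\pi}$, since $\frac{\sin x}x$ decreases on $(0,\pi)$.

\emph{Step 1: space on both sides.} Let $0<t\le\frac1{10}$ and choose $y$ minimizing $|\hat\kappa[y,y+t]|$. Let $l_1,l_2,l_3$ be the lengths of $\hat\kappa[y-t,y]$, $\hat\kappa[y,y+t]$, $\hat\kappa[y+t,y+2t]$, so $l_1,l_3\ge l_2$. As $3t\le\frac13$, \eqref{eq:cross} gives $e^{-L}\ge c_*^2\frac{l_1l_3}{(l_1+l_2)(l_2+l_3)}\ge\frac{c_*^2}4$, that is,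
\[
L\bigl(\kappa(y-t,y+2t),\kappa[y,y+t]\bigr)\le L_0:=\log(4/c_*^2).
\]
An orbit of the rotation will come close to $y$ but not hit it, so we use a slightly larger $J$ and a smaller $I$. Let $n$ be minimal with $q_n\ge16/t$. Then $n\ge1$ and $q_n\le(a+1)q_{n-1}\le16(a+1)/t$. Let $x$ be arbitrary. By \eqref{eq:dense} there is $0\le k<q_n$ such that $x_k=x+k\theta$ is within $\frac2{q_n}\le\frac t8$ of $y+\frac t8$, that is, $x_k\in[y,y+\frac t4]$ modulo $1$. Put
\[
J_0=\kappa(x-\tfrac54t,\,x+2t),\qquad I_0=\kappa[x,\,x+\tfrac t2],\qquad J_i=G^i(J_0),\quad I_i=G^i(I_0).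
\]
By \eqref{eq:conj}, $J_k=\kappa(x_k-\frac54t,x_k+2t)\supset\kappa(y-t,y+2t)$ and $I_k=\kappa[x_k,x_k+\frac t2]\subset\kappa[y,y+t]$, so $L(J_k,I_k)\le L_0$ by monotonicity. By \eqref{eq:dioph} the points $i\theta$, $0\le i<q_n$, are separated modulo $1$ by at least $\frac1{(a+2)q_n}\ge\frac t{16(a+1)(a+2)}$. The arcs $\kappa^{-1}(J_i)$ are translates by $i\theta$ of one arc of length $\frac{13}4t$, so a point lies in at most $m_0=52(a+1)(a+2)+1$ of them. Lemma~\ref{lem:chain} gives $L(J_0,I_0)\le L_1=\Phi(L_0)$, which depends only on $N$ and $a$.

Let $\xi_1,\dots,\xi_4$ be the endpoints of $\sigma(J_0)$ and $\sigma(I_0)$ in order, and $l_{ij}$ the length of the subarc of $\overline{\sigma(J_0)}$ from $\xi_i$ to $\xi_j$. As $\frac{13}4t\le\frac13$, chords and arcs are comparable, and \eqref{eq:cross} gives $e^{-L_1}\le c_*^{-2}\frac{l_{12}}{l_{13}}\cdot\frac{l_{34}}{l_{24}}$. Both fractions are at most $1$, so with $C=c_*^{-2}e^{L_1}\geq1$ we get $l_{23}\le l_{13}\le Cl_{12}$ and $l_{23}\le l_{24}\le Cl_{34}$. With $s=t/2$ this reads: for all $x$ and $0<s\le\frac1{20}$,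
\begin{equation}\label{eq:onesided}
|\hat\kappa[x,x+s]|\le C\,|\hat\kappa[x-\tfrac52s,x]|,\qquad|\hat\kappa[x,x+s]|\le C\,|\hat\kappa[x+s,x+4s]| .
\end{equation}

\emph{Step 2: adjacent short arcs of equal length.} In \eqref{eq:onesided} the arc on the right is longer than the one on the left, so we first show that shrinking an arc by a fixed factor costs a bounded factor. Let $0<t\le\frac3{20}$. The first inequality, with $s=\frac t4$ at the point $x+\frac34t$, gives $|\hat\kappa[x+\frac34t,x+t]|\le C|\hat\kappa[x+\frac18t,x+\frac34t]|$, so $|\hat\kappa[x,x+t]|\le(1+C)|\hat\kappa[x,x+\frac34t]|$. Iterating four times, using $(\frac34)^4<\frac13$, and applying the first inequality with $s=\frac t3$,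
\[
|\hat\kappa[x,x+t]|\le(1+C)^4|\hat\kappa[x,x+\tfrac t3]|\le C(1+C)^4|\hat\kappa[x-\tfrac56t,x]|\le C'|\hat\kappa[x-t,x]|
\]
with $C'=C(1+C)^4$. The second inequality, with $s=\frac t4$ at $x-t$, gives $|\hat\kappa[x-t,x-\frac34t]|\le C|\hat\kappa[x-\frac34t,x]|$, so $|\hat\kappa[x-t,x]|\le(1+C)^4|\hat\kappa[x-\frac t3,x]|$ after four iterations; with $s=\frac t3$ at $x-\frac t3$ it gives $|\hat\kappa[x-\frac t3,x]|\le C|\hat\kappa[x,x+t]|$. Hence $|\hat\kappa[x-t,x]|\le C'|\hat\kappa[x,x+t]|$. The quasisymmetry inequalities hold with constant $C'$ for $t\le\frac3{20}$.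

\emph{Step 3: long arcs.} Any arc of length $\frac1{10}$ is one of ten adjacent arcs covering $\mathbb R/\mathbb Z$, one of which has an image of $m$-measure at least $\frac1{10}$. By Step 2, $\hat h(x+\frac1{10})-\hat h(x)\ge\delta_0:=\frac1{10C'^9}$ for all $x$. For $t\ge\frac3{20}$ and all $x$ this gives $\delta_0(10t-1)\le\hat h(x+t)-\hat h(x)\le t+1$. The function $\frac{t+1}{10t-1}$ decreases and equals $2.3$ at $t=\frac3{20}$, so $M=\max(C',2.3/\delta_0)$ works.
\end{proof}

Bounded type was used in Step 1 to keep the overlap $m_0$ bounded at all scales $t$, and in Proposition~\ref{prop:ext} to bound $\varepsilon$ from below.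

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

\subsection{The quasiconformal extension}

For all but finitely many $r\in(0,1)$ let $\Theta_r$ and $\kappa_r$ be given by Proposition~\ref{prop:model}. By Propositions~\ref{prop:qs} and~\ref{prop:ext}, $E_{\kappa_r}$ is $K_1$-qc with $K_1=K_0(M,a)$ depending only on $N$ and $a$, and by Proposition~\ref{prop:model}(c) so is $\Theta_r$. Extend $E_{\kappa_r}$ to $\mathbb D^*$ by $\tau E_{\kappa_r}\tau$; by (Q3) the result $\widetilde E_r$ is a $K_1$-qc homeomorphism of $\widehat{\mathbb C}$. Then $\Psi_r=\Theta_r^{-1}\circ\widetilde E_r$ is $K_1^2$-qc, and $\Psi_r(\zeta)=\psi(r\zeta)$ on $\mathbb D$ by Proposition~\ref{prop:model}(a). As $r\to1$, $\Psi_r\to\psi$ pointwise on $\mathbb D$, and $\psi(0),\psi(\pm\frac12)$ are distinct. By (Q4) a subsequence converges uniformly to a $K_1^2$-qc homeomorphism $\Psi$ of $\widehat{\mathbb C}$ with $\Psi|_{\mathbb D}=\psi=\phi^{-1}$. So $K=K_1^2$ works, and $\partial\Delta=\Psi(\mathbb T)$ is a quasicircle in $\widehat{\mathbb C}$.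

\subsection{Boundedness}

Suppose $\infty=\Psi(\zeta_0)$ with $\zeta_0\in\mathbb T$. As $\zeta\to\zeta_0$ radially in $\mathbb D$, $u=\Psi(\zeta)\to\infty$ in $\mathbb C$ and $f(u)=\Psi(\lambda\zeta)\to\Psi(\lambda\zeta_0)$. This limit differs from $\infty=\Psi(\zeta_0)$ because $\lambda\ne1$, and from $0=\Psi(0)$ because the disk is centered at the origin. This contradicts Lemma~\ref{lem:asym}. So $\overline\Delta$ is a compact subset of $\mathbb C$.

\subsection{The critical point}

No pole lies on $\partial\Delta$, since $f(\Delta)=\Delta$ is bounded. So $f$ is holomorphic near $\overline\Delta$, and by continuity $f(\Psi(\zeta))=\Psi(\lambda\zeta)$ on $\overline{\mathbb D}$; thus $f$ maps $\overline\Delta$ bijectively onto itself. Suppose that $\partial\Delta$ contains no critical point. Then $f$ is injective on a neighborhood of $\overline\Delta$. Otherwise there are $z_j\ne z_j'$ with $f(z_j)=f(z_j')$ converging to points $z,z'\in\overline\Delta$; then $f(z)=f(z')$, so $z=z'$, which contradicts local injectivity at $z$. Consequently $f$ maps points outside $\overline\Delta$ and near $\partial\Delta$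 to points outside $f(\overline\Delta)=\overline\Delta$.

Let $\phi_\infty:\widehat{\mathbb C}\setminus\overline\Delta\to\mathbb D^*$ be a Riemann map fixing $\infty$; as $\partial\Delta$ is a Jordan curve, it extends to a homeomorphism of the closures. The map $g=\phi_\infty f\phi_\infty^{-1}$ is univalent on $\{1<|z|<1+\delta_1\}$ with values in $\mathbb D^*$, for small $\delta_1$, and extends continuously to a homeomorphism of $\mathbb T$. By reflection $g$ is univalent near $\mathbb T$ and restricts to an analytic diffeomorphism of $\mathbb T$. It is conjugate to $\zeta\mapsto\lambda\zeta$ by $\phi_\infty\circ\Psi|_{\mathbb T}$, the boundary map of an orientation preserving homeomorphism of $\overline{\mathbb D^*}$. So $g|_{\mathbb T}$ preserves orientation and has rotation number $\theta$.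

By \eqref{eq:dioph}, $|\theta-i/j|\ge\frac1{(a+2)j^2}$ for all integers $i$ and $j\ge1$, so $\theta$ is Diophantine. The Herman--Yoccoz theorem states that a real-analytic orientation preserving circle diffeomorphism with Diophantine rotation number is real-analytically conjugate to a rotation \cite{yoccoz84}, \cite{yoccozLNM}. So there is $\chi$, univalent near $\mathbb T$, restricting to an orientation preserving diffeomorphism of $\mathbb T$, with $\chi g=\lambda\chi$ on $\mathbb T$ and hence near $\mathbb T$. A univalent map that preserves $\mathbb T$ with its orientation preserves its two sides, so for small $\delta>0$ the map $\Xi=\phi_\infty^{-1}\chi^{-1}$ is defined and injective on $\{1\le|\zeta|<1+\delta\}$, sends $\mathbb T$ onto $\partial\Delta$ and the open annulus into a bounded part of $\mathbb C\setminus\overline\Delta$, and satisfies $f(\Xi(\zeta))=\Xi(\lambda\zeta)$. Let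
\[
W=\overline\Delta\cup\Xi(\{1<|\zeta|<1+\delta\}).
\]
Extend $\Xi|_{\mathbb T}$ to a homeomorphism $\overline{\mathbb D}\to\overline\Delta$ by composing $\Psi$ with the radial extension of $\Psi^{-1}\Xi|_{\mathbb T}$. Then $\Xi$ is a continuous injection of $\{|\zeta|<1+\delta\}$ onto $W$, so by invariance of domain $W$ is a bounded simply connected domain. The map $f$ sends $\overline\Delta$ and $W\setminus\overline\Delta$ bijectively onto themselves, so it is an automorphism of $W$ fixing $0$ with multiplier $\lambda$. A Riemann map $W\to\mathbb D$ sending $0$ to $0$ conjugates it to an automorphism of $\mathbb D$ fixing $0$ with derivative $\lambda$, which is $\zeta\mapsto\lambda\zeta$ by the Schwarz lemma. Since $W\supsetneq\Delta$, this contradicts the maximality of $\Delta$. Hence $\partial\Delta$ contains a critical point of $f$, and Theorem~\ref{thm:main} is proved. \qed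

\begin{thebibliography}{9}

\bibitem{ahlfors}
Ahlfors, \emph{Lectures on quasiconformal mappings}.

\bibitem{lv}
Lehto and Virtanen, IV.5.

\bibitem{source}
\emph{The boundaries of bounded type fixed Siegel disks of some transcendental meromorphic functions},
\texttt{http://www4.math.sci.osaka-u.ac.jp/ojm/OJMpdf/OJM5930.pdf}.

\bibitem{yoccoz84}
J.-C. Yoccoz, \emph{Conjugaison diff\'erentiable des diff\'eomorphismes du cercle dont le nombre de rotation v\'erifie une condition diophantienne}, Ann. Sci. \'ENS, 1984.

\bibitem{yoccozLNM}
J.-C. Yoccoz, \emph{Analytic linearization of circle diffeomorphisms}, LNM 1784.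

\end{thebibliography}
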